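# Loops with abelian inner mapping group: nucleus, center, and a commutative loop of class three

## 1. Commutative loops, where the two statements become one

In a group $G$ with abelian inner automorphism group, $G/Z(G)$ is abelian. How much of this survives when associativity is dropped? Two statements about this, (i) and (ii) below, come from the problem session of the "3rd Mile High Conference on Nonassociative Mathematics" (http://www.cs.du.edu/%7Epetr/milehigh/2013/problem_session.pdf). For commutative loops they collapse to a single short condition. We fix the vocabulary, prove that, and then ask what changes in general.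

**Definition (loop, translations, inner mappings).** A loop is a set $Q$ with a binary operation and a two-sided identity $1$ such that for every $a\in Q$ the left translation $L_a(x)=ax$ and the right translation $R_a(x)=xa$ are bijections of $Q$. The multiplication group $\mathrm{Mlt}(Q)$ is the permutation group generated by all $L_a,R_a$, and $\mathrm{Inn}(Q)=\{\varphi\in\mathrm{Mlt}(Q):\varphi(1)=1\}$.

If $Q$ is a group, the elements of $\mathrm{Mlt}(Q)$ are the maps $x\mapsto gxh$. Such a map fixes $1$ exactly when $h=g^{-1}$, so $\mathrm{Inn}(Q)$ is the usual inner automorphism group.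

**Definition (nucleus, center).**
$$N(Q)=\{a\in Q:\ (ax)y=a(xy),\ (xa)y=x(ay),\ (xy)a=x(ya)\ \text{ for all }x,y\in Q\},$$
$$Z(Q)=\{a\in N(Q):\ ax=xa\ \text{ for all }x\in Q\}.$$

**Definition (normal subloop, class).** A subloop $S$ is normal if $\varphi(S)=S$ for all $\varphi\in\mathrm{Inn}(Q)$; equivalently, it is the kernel of a loop homomorphism, and then the cosets $xS$ form the quotient loop $Q/S$. The center is always a normal subloop. Put $Z_0=1$ and let $Z_{i+1}$ be the preimage in $Q$ of $Z(Q/Z_i)$. The nilpotency class of $Q$ is the least $k$ with $Z_k=Q$, if it exists. Thus $Q$ has class $\le 2$ exactly when $Q/Z(Q)$ is an abelian group.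

**Example 1.** Let $k=\mathbb F_3$ and on $k^3\times k$ put
$$(x,s)(y,t)=\bigl(x+y,\ s+t+(x_3-y_3)(x_1y_2-x_2y_1)\bigr).$$
Exchanging $x$ and $y$ changes both factors of the last term by a sign, so the product is commutative; $(0,0)$ is the identity; and $(x,s)(y,t)=(w,r)$ can be solved uniquely for $y$ and then $t$. So this is a commutative loop of order $81$. Let $E_i=(e_i,0)$. Then $E_1E_2=(e_1+e_2,0)$ and $(E_1E_2)E_3=(e_1+e_2+e_3,0)$. On the other side $E_2E_3=(e_2+e_3,0)$, and
$$E_1(E_2E_3)=\bigl(e_1+e_2+e_3,\ (0-1)(1\cdot1-0\cdot 0)\bigr)=(e_1+e_2+e_3,-1).$$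
So the loop is not associative. The elements $(0,s)$ are central, since the last term of the product vanishes when $x=0$ or $y=0$, and the quotient by them is the abelian group $k^3$. Hence the class is exactly $2$.

**The two statements.** Let $Q$ be a loop with $\mathrm{Inn}(Q)$ abelian.

(i) $N(Q)$ is a normal subloop and $Q/N(Q)$ is an abelian group.

(ii) $Q/Z(Q)$ is a group.

**Lemma 1.** $N(Q)$ is a subloop of $Q$, and it is a group.

*Proof.* Let $a,b\in N(Q)$. Then
$$((ab)x)y=(a(bx))y=a((bx)y)=a(b(xy))=(ab)(xy),$$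
$$(x(ab))y=((xa)b)y=(xa)(by)=x(a(by))=x((ab)y),$$
$$(xy)(ab)=((xy)a)b=(x(ya))b=x((ya)b)=x(y(ab)),$$
so $ab\in N(Q)$. Let $a'$ be defined by $aa'=1$. Then $a(a'a)=(aa')a=a$, so $a'a=1$. Moreover $a(a'x)=(aa')x=x$ and $(xa')a=x(a'a)=x$. From $a((a'x)y)=(a(a'x))y=xy=a(a'(xy))$ we get $(a'x)y=a'(xy)$. From $(x(ya'))a=x((ya')a)=xy=((xy)a')a$ we get $(xy)a'=x(ya')$. Finally write $x=ta$; then $xa'=(ta)a'=t(aa')=t$, so $(xa')y=ty$, while $x(a'y)=(ta)(a'y)=t(a(a'y))=ty$. So $a'\in N(Q)$. The solution of $ax=b$ is $x=a'b$ and that of $xa=b$ is $x=ba'$, both in $N(Q)$. $\square$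

**Proposition 2.** (a) If $Q$ has class $\le2$, then $\mathrm{Inn}(Q)$ is abelian and both (i) and (ii) hold. (b) If $Q$ is a commutative loop with abelian $\mathrm{Inn}(Q)$, then $N(Q)=Z(Q)$, and (i), (ii) each hold if and only if $Q$ has class $\le2$.

*Proof.* (a) Let $Z=Z(Q)$, with $Q/Z$ an abelian group. For $c\in Z$ every translation $\tau$ satisfies $\tau(zc)=\tau(z)c$, hence so does every $\varphi\in\mathrm{Mlt}(Q)$. In $Q/Z$ every translation becomes $w\mapsto w+\text{constant}$, so an inner mapping induces the identity there, and $\varphi(z)=z\theta_\varphi(z)$ with $\theta_\varphi(z)\in Z$. Then $\varphi\psi(z)=\varphi(z\theta_\psi(z))=z\theta_\varphi(z)\theta_\psi(z)$ is symmetric in $\varphi,\psi$, so $\mathrm{Inn}(Q)$ is abelian. Statement (ii) is clear. By Lemma 1, $N(Q)/Z$ is a subgroup of the abelian group $Q/Z$, hence normal. So $N(Q)$, its full preimage, is normal in $Q$, and $Q/N(Q)\cong(Q/Z)/(N(Q)/Z)$ is an abelian group.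

(b) In a commutative loop the condition $ax=xa$ is automatic, so $N=Z$. Since $Q/Z$ is commutative, it is a group if and only if it is an abelian group. So (i), (ii) and "class $\le2$" all say the same thing. $\square$

So for commutative loops there is one question: *does abelian $\mathrm{Inn}(Q)$ force class $\le2$?* In general a second one appears. Without commutativity $N$ can be larger than $Z$ (in the quaternion group of order $8$, $N$ is everything and $|Z|=2$), so *are (i) and (ii) still equivalent?*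

The answers are no (Theorem A, Section 4: both (i) and (ii) are false, refuted by one commutative loop of order $3^{16}$) and yes (Theorem B, Section 5). Section 6 (Theorem C) shows that within a natural class of loops containing the counterexample, the prime $3$ and the rank $5$ cannot be avoided.

## 2. Generators of the inner mapping group, and its fixed points

Put
$$L_{x,y}=L_{xy}^{-1}L_xL_y,\qquad R_{x,y}=R_{xy}^{-1}R_yR_x,\qquad T_x=L_x^{-1}R_x,$$
so that $(xy)\,L_{x,y}(z)=x(yz)$, $\ R_{x,y}(z)\,(xy)=(zx)y$, $\ x\,T_x(z)=zx$. In Example 1, $(E_1E_2)W'=E_1(E_2E_3)$ gives $L_{E_1,E_2}(E_3)=W'=(e_3,-1)$.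

**Lemma 3.** (a) $\mathrm{Inn}(Q)$ is generated by all $T_x,L_{x,y},R_{x,y}$; if $Q$ is commutative, by all $L_{x,y}$. (b) $Z(Q)$ is the set of elements fixed by all of $\mathrm{Inn}(Q)$.

*Proof.* (a) This is Schreier's lemma for the transversal $\{L_y\}$, where $L_y(1)=y$. Let $S$ be the set of all $L_x,R_x$ (only the $L_x$ if $Q$ is commutative), so $S$ generates $\mathrm{Mlt}(Q)$. Let $H\le\mathrm{Inn}(Q)$ be generated by the maps $L_{\sigma(y)}^{-1}\sigma L_y$, $\sigma\in S$, $y\in Q$. The set $\bigcup_yL_yH$ contains $L_1=\mathrm{id}$ and is closed under left multiplication by $\sigma$, since $\sigma L_y\in L_{\sigma(y)}H$. It is also closed under $\sigma^{-1}$: if $z=\sigma^{-1}(y)$, then $\sigma L_z=L_yh$ with $h\in H$, so $\sigma^{-1}L_y=L_zh^{-1}$. So it is all of $\mathrm{Mlt}(Q)$, and an element $L_yh$ fixes $1$ only if $y=1$. Hence $H=\mathrm{Inn}(Q)$. For $\sigma=L_x$ the generator is $L_{xy}^{-1}L_xL_y=L_{x,y}$. For $\sigma=R_x$ we use $L_y=R_yT_y^{-1}$: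
$$L_{yx}^{-1}R_xL_y=(L_{yx}^{-1}R_{yx})(R_{yx}^{-1}R_xR_y)T_y^{-1}=T_{yx}R_{y,x}T_y^{-1}.$$

(b) If $a\in Z(Q)$, then $ax=xa$, $(xy)a=x(ya)$ and $(ax)y=a(xy)$ say that $T_x,L_{x,y},R_{x,y}$ fix $a$. Conversely, if these maps fix $a$, the same three identities hold, and
$$(xa)y=(ax)y=a(xy)=(xy)a=x(ya)=x(ay),$$
so $a\in N(Q)$ and $a$ commutes with everything. $\square$

In particular every subloop contained in $Z(Q)$ is normal. For normal $S$ the maps $T_x,L_{x,y},R_{x,y}$ of $Q$ induce the corresponding maps of $Q/S$.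

## 3. Three exterior layers, and the obstruction $3\alpha=0$

To get class $3$ we want three layers $A$, $B$, $C$, with $C$ the center of $Q$ and $B$ the center of $Q/C$. Suppose inner mappings have the form
$$g:(a,b,c)\mapsto\bigl(a,\ b+h(a),\ c+\kappa(a)b+s(a)\bigr),\qquad \kappa(a)\in\mathrm{Hom}(B,C).$$
For a second such map $g'$, the composite $gg'$ has $C$-component $c+\kappa'b+s'+\kappa(b+h')+s$, and $g'g$ has $c+\kappa b+s+\kappa'(b+h)+s'$; the $B$-components agree. Hence
$$g,g'\ \text{commute}\iff \kappa(a)h'(a)=\kappa'(a)h(a)\ \text{ for all }a.\tag{1}$$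
So we need the operator of one mapping, applied to the shift of the other, to be symmetric in the two mappings. Exterior algebra offers this for free: bivectors commute, $x\wedge y\wedge u\wedge v=u\wedge v\wedge x\wedge y$. If $L_{X,Y}$ has $h(a)=\pm x\wedge y\wedge a$ and $\kappa=\pm x\wedge y\wedge(\cdot)$, then $\kappa h'=x\wedge y\wedge u\wedge v\wedge a$ up to a common sign, and (1) holds.

Let us try to build this over an arbitrary field $k$. Let $V=k^n$, $A=V$, $B=\Lambda^3V$, $C=\Lambda^5V$, let $f:A\times A\to B$ be symmetric with $f(0,y)=0$, and put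
$$(a,b,c)(a',b',c')=\bigl(a+a',\ b+b'+f(a,a'),\ c+c'+a\wedge a'\wedge(b-b')\bigr).\tag{2}$$
This is commutative, since $a'\wedge a\wedge(b'-b)=a\wedge a'\wedge(b-b')$; $(0,0,0)$ is the identity; and given $(a,b,c)$ and the product, one solves uniquely for $a'$, then $b'$, then $c'$. So (2) is a commutative loop. For any $f$ put
$$\alpha_f(x,y,a)=f(y,a)+f(x,y+a)-f(x,y)-f(x+y,a).\tag{3}$$

**Lemma 4.** In the loop (2), for $X=(x,\beta,\cdot)$ and $Y=(y,\beta',\cdot)$,
$$L_{X,Y}(a,b,c)=\bigl(a,\ b+\alpha_f(x,y,a),\ c-x\wedge y\wedge b+s_{X,Y}(a)\bigr),\tag{4}$$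
where $s_{X,Y}(a)\in C$ does not depend on $b,c$, and $s_{X,Y}(0)=0$.

*Proof.* Let $W=(a,b,c)$ and $(XY)W'=X(YW)$. The $A$-component of $W'$ is $a$; write $W'=(a,b',c')$. The $B$-components give
$$\beta+\beta'+f(x,y)+b'+f(x+y,a)=\beta+\beta'+b+f(y,a)+f(x,y+a),$$
so $b'=b+\alpha_f(x,y,a)$. In the $C$-components the contributions of the third coordinates of $X,Y$ cancel, leaving
$$x\wedge y\wedge(\beta-\beta')+c'+(x+y)\wedge a\wedge\bigl(\beta+\beta'+f(x,y)-b'\bigr)$$
$$=c+y\wedge a\wedge(\beta'-b)+x\wedge(y+a)\wedge\bigl(\beta-\beta'-b-f(y,a)\bigr).$$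
Substitute $b'=b+\alpha_f(x,y,a)$ and solve for $c'$. The terms containing $b$ contribute
$$\bigl[-y\wedge a-x\wedge(y+a)+(x+y)\wedge a\bigr]\wedge b=-x\wedge y\wedge b,$$
and all remaining terms besides $c$ depend only on $X,Y,a$. Since $L_{X,Y}$ fixes $(0,0,0)$, $s_{X,Y}(0)=0$. $\square$

So the operator is already what we want, in every characteristic. What remains is a symmetric $f$ with $\alpha_f(x,y,a)=\kappa\,x\wedge y\wedge a$ for some nonzero scalar $\kappa$. Here is where the plan stops.

**Lemma 5.** For any map $f$ between abelian groups, with $\tau(a,x)=f(a,x)-f(x,a)$,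
$$\alpha_f(x,a,b)-\alpha_f(a,x,b)+\alpha_f(a,b,x)=-\tau(a+b,x)+\tau(a,x)+\tau(b,x).\tag{5}$$

*Proof.* The three terms are
$$\alpha_f(x,a,b)=f(a,b)+f(x,a+b)-f(x,a)-f(x+a,b),$$
$$\alpha_f(a,x,b)=f(x,b)+f(a,x+b)-f(a,x)-f(a+x,b),$$
$$\alpha_f(a,b,x)=f(b,x)+f(a,b+x)-f(a,b)-f(a+b,x).$$
In the signed sum $f(a,b)$, $f(x+a,b)$ and $f(a,x+b)$ cancel, leaving
$$f(x,a+b)-f(a+b,x)+f(a,x)-f(x,a)+f(b,x)-f(x,b).\qquad\square$$

For symmetric $f$ the right side of (5) is $0$. If $\alpha_f$ is alternating and trilinear, the three terms on the left are all equal to $\alpha_f(x,a,b)$, so $3\alpha_f=0$. Over a field of characteristic different from $3$, with $n\ge3$, no symmetric $f$ has $\alpha_f=\kappa\,x\wedge y\wedge a$ with $\kappa\ne0$. In characteristic $3$ the obstruction disappears, and we can look for $f$.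

Work in one coordinate: fix $i<j<l$, let $\lambda(x)=x_l$ and $\omega(x,y)=x_iy_j-x_jy_i$. The simplest cubic candidates are $g(x,y)=\lambda(x)\omega(x,y)$ and $h(x,y)=\lambda(y)\omega(x,y)$. Since $g(y,x)=-h(x,y)$, the difference $g-h=(\lambda(x)-\lambda(y))\omega(x,y)$ is symmetric. Expanding (3),
$$\alpha_g(x,y,a)=\lambda(y)\omega(y,a)+\lambda(x)\omega(x,a)-(\lambda(x)+\lambda(y))(\omega(x,a)+\omega(y,a))=-\lambda(x)\omega(y,a)-\lambda(y)\omega(x,a),$$
$$\alpha_h(x,y,a)=\lambda(a)\omega(y,a)+(\lambda(y)+\lambda(a))(\omega(x,y)+\omega(x,a))-\lambda(y)\omega(x,y)-\lambda(a)(\omega(x,a)+\omega(y,a))$$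
$$=\lambda(a)\omega(x,y)+\lambda(y)\omega(x,a).$$
Therefore, over any field,
$$\alpha_{g-h}(x,y,a)=-\bigl[\lambda(x)\omega(y,a)-\lambda(y)\omega(x,a)+\lambda(a)\omega(x,y)\bigr]-3\lambda(y)\omega(x,a).\tag{6}$$
The bracket is the determinant of the columns $i,j,l$ of the matrix with rows $x,y,a$, expanded along the last column. It is the coefficient of $e_i\wedge e_j\wedge e_l$ in $x\wedge y\wedge a$. The error term carries exactly the factor $3$. The loop of Example 1 is the case $n=3$, where $C=0$; indeed $C=\Lambda^5V=0$ whenever $n\le4$, and (2) then has class at most $2$. So the first case with a third layer is $n=5$.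

## 4. The counterexample in characteristic $3$

**Theorem A.** Let $k$ be a field of characteristic $3$, $n\ge5$, $V=k^n$ with basis $e_1,\dots,e_n$, $A=V$, $B=\Lambda^3V$, $C=\Lambda^5V$. For $x,y\in A$ put
$$f(x,y)=\sum_{i<j<l}(x_l-y_l)(x_iy_j-x_jy_i)\;e_i\wedge e_j\wedge e_l\in B,$$
and on $Q=A\times B\times C$ define the product by (2). Then $Q$ is a commutative loop, $\mathrm{Inn}(Q)$ is abelian, $N(Q)=Z(Q)=0\times0\times C$, and $Q/N(Q)=Q/Z(Q)$ is not associative. So (i) and (ii) both fail. For $k=\mathbb F_3$, $n=5$ we get $|Q|=3^{5+10+1}=3^{16}$. The nilpotency class of $Q$ is exactly $3$.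

*Proof.* **Step 1. The inner mappings.** The purpose is to make (4) explicit. Each coordinate of $f$ is the function $g-h$ of Section 3, so $f$ is symmetric and $f(0,y)=0$, and (2) is a commutative loop. By (6) and characteristic $3$, $\alpha_f(x,y,a)=-x\wedge y\wedge a$. So Lemma 4 reads
$$L_{X,Y}(a,b,c)=\bigl(a,\ b-x\wedge y\wedge a,\ c-x\wedge y\wedge b+s_{X,Y}(a)\bigr).\tag{7}$$

**Step 2. $\mathrm{Inn}(Q)$ is abelian.** The purpose is to check the criterion (1) on generators. By Lemma 3(a) the maps $L_{X,Y}$ generate $\mathrm{Inn}(Q)$. If $X',Y'$ have first coordinates $u,v$, then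
$$\kappa h'(a)=(-x\wedge y)\wedge(-u\wedge v\wedge a)=x\wedge y\wedge u\wedge v\wedge a,$$
$$\kappa'h(a)=u\wedge v\wedge x\wedge y\wedge a,$$
and these are equal. By (1), $L_{X,Y}$ and $L_{X',Y'}$ commute.

**Step 3. Center and nucleus.** The purpose is to see that nothing outside $C$ is central. By (2), $(0,0,c)(a',b',c')=(a',b',c+c')$, so multiplying by $(0,0,c)$ only adds $c$ to the third coordinate of the other factor, and since $c,c'$ enter (2) additively, $0\times0\times C\subseteq Z(Q)$. Let $(a,b,c)\in Z(Q)$; all $L_{X,Y}$ fix it. By (7), $x\wedge y\wedge a=0$ for all $x,y$. If $a_i\ne0$, take distinct $r,t\ne i$: the coefficient of $e_r\wedge e_t\wedge a$ at the basis vector of $\{r,t,i\}$ is $\pm a_i\neq0$, a contradiction. So $a=0$. Then $s_{X,Y}(0)=0$ and (7) give $x\wedge y\wedge b=0$ for all $x,y$. If $b$ had a nonzero coefficient at $e_i\wedge e_j\wedge e_l$, choose distinct $r,t\notin\{i,j,l\}$, which is possible because $n\ge5$. The basis vector of $\{r,t,i,j,l\}$ occurs in $e_r\wedge e_t\wedge b$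 only through the $\{i,j,l\}$-term of $b$, so its coefficient is nonzero, a contradiction. So $b=0$ and $Z(Q)=0\times0\times C$. By Proposition 2(b), $N(Q)=Z(Q)$; in particular $N(Q)$ is normal here.

**Step 4. The quotient is not associative.** The purpose is to exhibit one bad triple. Let $E_i=(e_i,0,0)$. By (7), $E_1(E_2E_3)=(E_1E_2)W'$ with $W'=(e_3,\,-e_1\wedge e_2\wedge e_3,\,*)$. Modulo $C$, $W'$ and $E_3$ differ in the $B$-component, so $E_1(E_2E_3)\ne(E_1E_2)E_3$ in $Q/C$. Hence $Q/Z(Q)=Q/N(Q)$ is not a group, and (i) and (ii) fail.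

**Step 5. The class is exactly $3$.** By (7) the inner mappings of $Q/C$ are generated by $(a,b)\mapsto(a,\,b-x\wedge y\wedge a)$. The common fixed points are those with $x\wedge y\wedge a=0$ for all $x,y$, that is, $a=0$. So $Z(Q/C)=0\times B$, with quotient the abelian group $A$. Thus $Z_1=0\times0\times C$, $Z_2=0\times B\times C$, $Z_3=Q$. $\blacksquare$

Since the class is $3$, this example does not contradict the weaker statement "class $\le3$", which these notes do not address.

## 5. When the nucleus is larger than the center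

**Theorem B.** If $\mathrm{Inn}(Q)$ is abelian, then (i) holds for $Q$ if and only if (ii) holds for $Q$.

For commutative $Q$ this was immediate from $N=Z$. In general (i) only gives $x(yz)=((xy)z)n$ with $n\in N$, while (ii) wants $n\in Z$. In the other direction (ii) gives a group $Q/Z$ that need not be abelian, and its commutators must be shown to lift to the nucleus.

### 5.1. From (i) to (ii)

Let $N=N(Q)$ be normal with $Q/N$ an abelian group. Inner mappings map $N$ onto itself, and they induce the identity on $Q/N$, because the generators $T_x,L_{x,y},R_{x,y}$ do.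

**Step 1. How $T_u$ and $L_{x,y}$ treat nuclear factors.** These rules are what we compute with. For $n\in N$:
$$T_u(zn)=T_u(z)T_u(n),\qquad L_{x,y}(zn)=L_{x,y}(z)\,n,\qquad T_{uv}(n)=T_vT_u(n).$$
For the first, $T_u(n)\in N$, so
$$u(T_u(z)T_u(n))=(uT_u(z))T_u(n)=(zu)T_u(n)=z(uT_u(n))=z(nu)=(zn)u.$$
For the second,
$$(xy)(L_{x,y}(z)n)=((xy)L_{x,y}(z))n=(x(yz))n=x((yz)n)=x(y(zn)).$$
For the third, let $n'=T_u(n)$ and $n''=T_v(n')$, both in $N$; then
$$(uv)n''=u(vn'')=u(n'v)=(un')v=(nu)v=n(uv).$$

**Step 2. What commuting gives at once.** Fix $x,y,z,u$ and write $L_{x,y}(z)=zn$, $T_u(z)=zm$ with $n,m\in N$. By Step 1,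
$$T_uL_{x,y}(z)=T_u(zn)=(zm)T_u(n)=z\bigl(m\,T_u(n)\bigr),\qquad L_{x,y}T_u(z)=L_{x,y}(zm)=(zn)m=z(nm).$$
So $m\,T_u(n)=nm$, which says $T_u(n)=T_m(n)$. We want $T_u(n)=n$. The commutation of $T_u$ with $L_{x,y}$ has been used, and what is missing is information about $T_m$.

**Step 3. $T_m$ is trivial on $N$.** This removes the unknown, and it uses that $T_u$ and $T_z$ commute. We have $(uz)m=u(zm)=uT_u(z)=zu$. By the third rule of Step 1, on $N$,
$$T_mT_zT_u=T_mT_{uz}=T_{(uz)m}=T_{zu}=T_uT_z=T_zT_u.$$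
As $T_zT_u$ is a bijection of $N$, $T_m$ is the identity on $N$.

**Step 4. Conclusion.** So $T_u(n)=n$. Here $n$ depends only on $x,y,z$, and $u$ was arbitrary; hence $n$ commutes with everything and $n\in Z(Q)$. Then $x(yz)=(xy)(zn)=((xy)z)n$ with $n\in Z(Q)$, for all $x,y,z$. So $Q/Z(Q)$ is associative, hence a group.

### 5.2. From (ii) to (i)

Let $Z=Z(Q)$, with values in $Z$ added when convenient, and let $G=Q/Z$ be a group. The map $T_u$ induces $z\mapsto z^u=u^{-1}zu$ on $G$. These commute, so $G/Z(G)\cong\mathrm{Inn}(G)$ is abelian and $G'\le Z(G)$.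

**Step 1. The associator as a function on $G$.** This turns the problem into one about functions. Define $\mathcal A(x,y,z)\in Z$ by $(xy)z=(x(yz))\,\mathcal A(x,y,z)$. Multiplying an argument by a central element multiplies both products by it, so $\mathcal A$ is a function $G^3\to Z$; it vanishes if an argument is $1$. Evaluate $((xy)z)w$ in two ways:
$$((xy)z)w=\bigl((xy)(zw)\bigr)\mathcal A(xy,z,w)=x(y(zw))\cdot\mathcal A(x,y,zw)\,\mathcal A(xy,z,w),$$
$$((xy)z)w=\bigl((x(yz))w\bigr)\mathcal A(x,y,z)=\bigl(x((yz)w)\bigr)\mathcal A(x,yz,w)\mathcal A(x,y,z)=x(y(zw))\cdot\mathcal A(y,z,w)\mathcal A(x,yz,w)\mathcal A(x,y,z).$$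
Hence
$$\mathcal A(y,z,w)+\mathcal A(x,yz,w)+\mathcal A(x,y,z)=\mathcal A(xy,z,w)+\mathcal A(x,y,zw).\tag{8}$$

**Step 2. Conjugation invariance in the outer positions.** Here commuting is used for $L_{x,y}$ and $R_{x,y}$. Suppose $\varphi\in\mathrm{Inn}(Q)$ has the form $\varphi(z)=z\theta(z)$ with $\theta(z)\in Z$. Then $\varphi T_u(z)=T_u(z)\theta(T_uz)$ and $T_u\varphi(z)=T_u(z\theta(z))=T_u(z)\theta(z)$, so $\theta(T_uz)=\theta(z)$. From the definitions, $L_{x,y}(z)=z\,\mathcal A(x,y,z)^{-1}$, because $(xy)L_{x,y}(z)=x(yz)=((xy)z)\mathcal A(x,y,z)^{-1}$. Similarly $R_{x,y}(z)=z\,\mathcal A(z,x,y)$, because $R_{x,y}(z)(xy)=(zx)y=(z(xy))\mathcal A(z,x,y)$. So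
$$\mathcal A(x,y,z^u)=\mathcal A(x,y,z),\qquad \mathcal A(z^u,x,y)=\mathcal A(z,x,y).\tag{9}$$
The middle position is not covered: neither $L_{x,y}$ nor $R_{x,y}$ sees it. We need another inner mapping that is trivial modulo $Z$.

**Step 3. Conjugation invariance in the middle.** Use $\varphi=T_{xy}^{-1}T_yT_x$. Let $v=T_xz$ and $w=T_yv$, so $xv=zx$ and $yw=vy$. Then
$$(xy)w=x(yw)\cdot\mathcal A(x,y,w),\qquad x(yw)=x(vy)=(xv)y\cdot\mathcal A(x,v,y)^{-1},\qquad (xv)y=(zx)y=z(xy)\cdot\mathcal A(z,x,y).$$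
Since $z(xy)=(xy)T_{xy}(z)$, this gives $w=T_{xy}(z)\,\theta(z)$ with
$$\theta(z)=\mathcal A(x,y,w)-\mathcal A(x,v,y)+\mathcal A(z,x,y),$$
and so $\varphi(z)=T_{xy}^{-1}(w)=z\theta(z)$. By the argument of Step 2, $\theta(T_uz)=\theta(z)$. In $G$ we have $v=z^x$ and $w=z^{xy}$. By (9), $\mathcal A(x,y,z^{xy})=\mathcal A(x,y,z)$ and $\mathcal A(z,x,y)$ do not change when $z$ is replaced by $z^u$. Hence $\mathcal A(x,z^x,y)$ does not change either. As $\mathrm{Inn}(G)$ is abelian, $(z^u)^x=(z^x)^u$, and $z^x$ is arbitrary in $G$. So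
$$\mathcal A(x,z^u,y)=\mathcal A(x,z,y).\tag{10}$$

**Step 4. Commutators are nuclear.** The purpose is to turn invariance into vanishing. Fix $z,u\in G$ and let $m=z^{-1}z^u=z^{-1}u^{-1}zu$. Then $m\in G'\le Z(G)$ and $z^u=zm=mz$.

(a) *Third position.* In (8) at $(x,y,z,m)$, (9) gives $\mathcal A(x,y,zm)=\mathcal A(x,y,z)$, so
$$\mathcal A(x,yz,m)=\mathcal A(xy,z,m)-\mathcal A(y,z,m).$$
For $y=z^{-1}$ the left side is $0$, so $\mathcal A(xz^{-1},z,m)$ does not depend on $x$; at $x=z$ it is $\mathcal A(1,z,m)=0$. Hence $\mathcal A(t,z,m)=0$ for all $t$. Then the displayed right side is $0$, and since $yz$ is arbitrary, $\mathcal A(x,t,m)=0$ for all $x,t$.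

(b) *First position.* In (8) at $(m,z,x,y)$, (9) gives $\mathcal A(mz,x,y)=\mathcal A(z,x,y)$, so
$$\mathcal A(m,zx,y)=\mathcal A(m,z,xy)-\mathcal A(m,z,x).$$
For $x=z^{-1}$ the left side is $0$, so $\mathcal A(m,z,z^{-1}y)$ does not depend on $y$; at $y=z$ it is $\mathcal A(m,z,1)=0$. Hence $\mathcal A(m,z,t)=0$ for all $t$, and then $\mathcal A(m,t,y)=0$ for all $t,y$.

(c) *Second position.* In (8) at $(x,z,y,m)$ the three terms with last argument $m$ vanish by (a), leaving $\mathcal A(x,z,ym)=\mathcal A(x,z,y)$. Now (8) at $(x,z,m,y)$ reads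
$$\mathcal A(z,m,y)+\mathcal A(x,zm,y)+\mathcal A(x,z,m)=\mathcal A(xz,m,y)+\mathcal A(x,z,my).$$
Here $\mathcal A(x,z,m)=0$ by (a), $\mathcal A(x,zm,y)=\mathcal A(x,z,y)$ by (10), and $\mathcal A(x,z,my)=\mathcal A(x,z,ym)=\mathcal A(x,z,y)$. So $\mathcal A(z,m,y)=\mathcal A(xz,m,y)$ for all $x$. At $x=z^{-1}$ the value is $\mathcal A(1,m,y)=0$. Hence $\mathcal A(t,m,y)=0$ for all $t,y$.

**Step 5. Conclusion.** By Step 4 every lift to $Q$ of a commutator of $G$ lies in $N(Q)$. By Lemma 1, $N(Q)$ is a subloop, and it contains $Z$; so $N(Q)/Z$ is a subgroup of $G$ containing $G'$. Hence it is normal in $G$ with abelian quotient. Therefore $N(Q)$, its full preimage, is normal in $Q$, and $Q/N(Q)\cong G/(N(Q)/Z)$ is an abelian group. $\blacksquare$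

## 6. Loops of bilinear type: the prime $3$ and the rank $5$

**Definition (bilinear type).** A loop $Q$ is of bilinear type if $Q=A\times B\times C$ with $A,B,C$ abelian groups and
$$(a,b,c)(a',b',c')=\bigl(a+a',\ b+b'+f(a,a'),\ c+c'+p(a,a')b+q(a,a')b'+r(a,a')\bigr),\tag{11}$$
where $p,q:A\times A\to\mathrm{Hom}(B,C)$, $p(a,0)=0=q(0,a)$, and $f,r$ vanish if an argument is $0$.

Such a product always gives a loop with identity $(0,0,0)$: the vanishing conditions give the identity, and in $XY=W$ either factor is determined by the other and $W$, first in $A$, then in $B$, then in $C$. The loops of Theorem A are of this type, with $p(a,a')=a\wedge a'\wedge(\cdot)$, $q=-p$, $r=0$.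

**Theorem C.** Let $Q$ be of bilinear type, let $A$ be a finite $\ell$-group ($\ell$ prime), let $C$ have exponent dividing $\ell^e$, and let $\mathrm{Inn}(Q)$ be abelian. Then $Q$ has class $\le2$ (so (i) and (ii) hold) in each of the cases:

1. $\ell\ge5$;
2. $Q$ commutative, $\ell\ne3$;
3. $Q$ commutative, $\ell=3$, $A$ generated by at most $4$ elements.

By Theorem A with $k=\mathbb F_3$, the bound in 3 is sharp: rank $5$ does not suffice.

The first thing to try is to imitate Section 3. Inner mappings have operators and shifts; (1) is a symmetry condition on operator times shift; Lemma 5 is another symmetry condition. If these expressions were additive in each variable, one could hope to play the symmetries against each other. But $f$ is an arbitrary function, and the shifts need not be additive. Take $A=\mathbb Z/5$, $B=\mathbb Z$, $C=0$, with $f(1,1)=1$ and $f=0$ elsewhere. Then $\alpha_f(1,1,1)=f(1,1)+f(1,2)-f(1,1)-f(2,1)=0$, while $\alpha_f(1,1,2)=f(1,2)+f(1,3)-f(1,1)-f(2,2)=-1$.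

The way past this is to record the failure of additivity as a module structure. A function of $a$ will be evaluated through $D_a=e^a-1$ in the group ring $\mathbb Z[A]$, where
$$D_{a+b}=D_a+D_b+D_aD_b.$$
Modulo the augmentation ideal acting on our module the last term disappears, and there the symmetry argument works. Since $A$ is an $\ell$-group, the augmentation ideal is nilpotent modulo $\ell$, and this lets us come back.

### 6.1. Encoding inner mappings in the group ring

**Step 1. The module $M$.** The purpose is to give every generator of $\mathrm{Inn}(Q)$ an element $m$ that knows both its shift and its operator. Let $R=\mathbb Z[A]$ with basis $e^a$, let $I$ be the augmentation ideal, which is additively spanned by the $D_a$, and let $J=I+\ell R$. Let $P$ be the free $R$-module on symbols $\lambda_x,\rho_x$ ($x\in A$). Define additive maps $\eta:P\to B$, $\zeta:P\to\mathrm{Hom}(B,C)$ by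
$$\eta(e^a\lambda_x)=f(x,a),\quad \eta(e^a\rho_x)=f(a,x),\quad \zeta(e^a\lambda_x)=q(x,a),\quad \zeta(e^a\rho_x)=p(a,x).$$
Put
$$\mathsf T_x=\rho_x-\lambda_x,\qquad \mathsf L_{x,y}=\lambda_y+e^y\lambda_x-\lambda_{x+y},\qquad \mathsf R_{x,y}=\rho_x+e^x\rho_y-\rho_{x+y},$$
and let $M$ be their $\mathbb Z$-span. We have
$$e^z\mathsf L_{x,y}=\mathsf L_{y,z}+\mathsf L_{x,y+z}-\mathsf L_{x+y,z},\qquad e^x\mathsf T_y=\mathsf R_{x,y}-\mathsf L_{y,x}-\mathsf T_x+\mathsf T_{x+y}.\tag{12}$$
Indeed the first right side is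
$$(\lambda_z+e^z\lambda_y-\lambda_{y+z})+(\lambda_{y+z}+e^{y+z}\lambda_x-\lambda_{x+y+z})-(\lambda_z+e^z\lambda_{x+y}-\lambda_{x+y+z})=e^z\lambda_y+e^{y+z}\lambda_x-e^z\lambda_{x+y},$$
and the second is
$$(\rho_x+e^x\rho_y-\rho_{x+y})-(\lambda_x+e^x\lambda_y-\lambda_{x+y})-(\rho_x-\lambda_x)+(\rho_{x+y}-\lambda_{x+y})=e^x\rho_y-e^x\lambda_y.$$
So $e^z\mathsf L_{x,y}$ and $e^z\mathsf T_y$ lie in $M$. The second identity also writes $\mathsf R_{x,y}=e^x\mathsf T_y+\mathsf L_{y,x}+\mathsf T_x-\mathsf T_{x+y}$, so $e^z\mathsf R_{x,y}\in M$. Hence $M$ is an $R$-submodule of $P$, generated over $R$ by the $\mathsf T_x,\mathsf L_{x,y}$.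

**Step 2. The inner mappings in terms of $M$.** We claim that the inner mapping $T_X$, $L_{X,Y}$ or $R_{X,Y}$, where $X,Y$ have first coordinates $x,y$, is
$$(a,b,c)\mapsto\bigl(a,\ b+\eta(D_am),\ c+\zeta(e^am)b+s(a)\bigr)\tag{13}$$
with $m=\mathsf T_x,\mathsf L_{x,y},\mathsf R_{x,y}$ respectively and some function $s$ with $s(0)=0$. By (11), for $X=(x,\beta,\cdot)$ the map $L_X$ sends a point over $a$ to one over $x+a$, sends $b$ to $b+\beta+\eta(e^a\lambda_x)$, and adds $\zeta(e^a\lambda_x)b$ plus a function of $a$ to $c$. The map $R_X$ does the same with $\rho_x$ in place of $\lambda_x$. Composing such maps adds the $B$-shifts; it also adds the operators acting on $b$, up to functions of $a$, because each intermediate $B$-coordinate is $b$ plus a function of $a$. Inverting reverses the signs. For $L_{X,Y}=L_{XY}^{-1}L_XL_Y$ a point over $a$ meets $\lambda_y$ over $a$, then $\lambda_x$ over $a+y$, then the inverse of the $\lambda_{x+y}$-map over $a$. The total is $e^a\lambda_y+e^{a+y}\lambda_x-e^a\lambda_{x+y}=e^a\mathsf L_{x,y}$.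 For $R_{X,Y}=R_{XY}^{-1}R_YR_X$ it is $e^a\rho_x+e^{a+x}\rho_y-e^a\rho_{x+y}=e^a\mathsf R_{x,y}$, and for $T_X=L_X^{-1}R_X$ it is $e^a\rho_x-e^a\lambda_x=e^a\mathsf T_x$. So the operator is $\zeta(e^am)$ and the shift is $\eta(e^am)$ plus a constant. Since the identity is fixed, the shift vanishes at $a=0$, so it is $\eta(e^am)-\eta(m)=\eta(D_am)$; likewise $s(0)=0$.

**Step 3. The symmetry from abelian $\mathrm{Inn}(Q)$.** By (1) and (13), $\zeta(e^am)\eta(D_an)=\zeta(e^an)\eta(D_am)$ for all generators $m,n$ among the $\mathsf T,\mathsf L,\mathsf R$, and so for all $m,n\in M$, since both sides are biadditive. Replace $m,n$ by $e^{-a}m,e^{-a}n$. Since $D_ae^{-a}=1-e^{-a}$ and these elements span $I$ additively,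
$$\zeta(m)\eta(\delta n)=\zeta(n)\eta(\delta m)\qquad(m,n\in M,\ \delta\in I).\tag{14}$$
For $r\in R$, applying (14) twice, $\zeta(rm)\eta(\delta n)=\zeta(n)\eta(\delta rm)=\zeta(m)\eta(\delta rn)$. So $(m,u)\mapsto\zeta(m)\eta(u)$ is $R$-balanced on $M\times IM$, and
$$\Psi:M\otimes_RIM\to C,\qquad\Psi(m\otimes u)=\zeta(m)\eta(u)$$
is a well-defined additive map.

For the loop of Theorem A, $\zeta(\mathsf L_{x,y})=q(y,0)+q(x,y)-q(x+y,0)=-x\wedge y\wedge(\cdot)$ and $\eta(D_a\mathsf L_{u,v})=-u\wedge v\wedge a$, so $\Psi(\mathsf L_{x,y}\otimes D_a\mathsf L_{u,v})=x\wedge y\wedge u\wedge v\wedge a$. Theorem C amounts to showing that $\Psi=0$ in the listed cases.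

**Step 4. The symmetry from the shape of $f$.** The purpose is to find elements of $IM$ killed by $\eta$. These do:

* (C1) $D_x\mathsf T_x$;
* (C2) $D_a\mathsf T_x+D_x\mathsf T_a$;
* (C3) $D_aD_b\mathsf T_x+D_b\mathsf L_{x,a}-D_b\mathsf L_{a,x}+D_x\mathsf L_{a,b}$.

Since $f$ vanishes when an argument is $0$, $\eta(D_a\mathsf T_x)=f(a,x)-f(x,a)=\tau(a,x)$, which gives (C1) and (C2). Also $D_z\mathsf L_{x,y}=e^z\lambda_y+e^{y+z}\lambda_x-e^z\lambda_{x+y}-\lambda_y-e^y\lambda_x+\lambda_{x+y}$ gives
$$\eta(D_z\mathsf L_{x,y})=f(y,z)+f(x,y+z)-f(x+y,z)-f(x,y)=\alpha_f(x,y,z).$$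
From $D_aD_b=D_{a+b}-D_a-D_b$ we get $\eta(D_aD_b\mathsf T_x)=\tau(a+b,x)-\tau(a,x)-\tau(b,x)$. So $\eta$ of (C3) is this plus $\alpha_f(x,a,b)-\alpha_f(a,x,b)+\alpha_f(a,b,x)$, and that is $0$ by Lemma 5.

**Step 5. The universal module $\mathcal X$.** This collects all relations. Let $\mathcal X$ be the quotient of $M\otimes_RIM$ by the $R$-submodule generated by all $m\otimes\delta n-n\otimes\delta m$ ($m,n\in M$, $\delta\in I$) and all $m\otimes y$ with $m\in M$ and $y$ as in (C1)–(C3). The map $\Psi$ vanishes on it: for $r\in R$, $r(m\otimes y)=rm\otimes y$ goes to $\zeta(rm)\eta(y)=0$, and $r(m\otimes\delta n-n\otimes\delta m)=m\otimes r\delta n-n\otimes r\delta m$ goes to $0$ by (14) with $r\delta$. So we get an additive map $\Psi:\mathcal X\to C$.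

If $Q$ is commutative, comparing (11) with the factors exchanged gives $f(a,a')=f(a',a)$ and $p(a,a')=q(a',a)$. Then $\eta(e^a\mathsf T_x)=f(a,x)-f(x,a)=0$ and $\zeta(e^a\mathsf T_x)=p(a,x)-q(x,a)=0$. In this case we additionally factor out all $m\otimes\delta n$ with $m$ or $n$ in the $R$-span of the $\mathsf T_x$. These generate an $R$-submodule on which $\Psi$ vanishes.

### 6.2. Reduction to $\mathcal X/J\mathcal X$

**Step 6. If $\mathcal X=J\mathcal X$, then $Q$ has class $\le2$.** This is the way back from the reduced module to the loop. In the commutative ring $\mathbb F_\ell[A]$ the augmentation ideal is generated by the finitely many $D_a$, and $D_a^{\ell^t}=e^{\ell^ta}-1=0$ when $\ell^ta=0$. So this ideal is nilpotent: $I^N\subseteq\ell R$ for some $N$. Then $J^N\subseteq I^N+\ell R\subseteq\ell R$ and $J^{Ne}\subseteq\ell^eR$. If $\mathcal X=J\mathcal X$, then $\mathcal X=J^{Ne}\mathcal X\subseteq\ell^e\mathcal X$, so $\Psi(\mathcal X)\subseteq\ell^eC=0$.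

Let $U=\eta(IM)$, a subgroup of $B$. Now every $\zeta(m)$ with $m\in M$ kills $U$. By (13) at $a=0$, where $D_0=0$ and $s(0)=0$, every generator of $\mathrm{Inn}(Q)$ fixes every point of $S=0\times U\times C$. By Lemma 3(b), $S\subseteq Z(Q)$. On $S$ the product is
$$(0,u,c)(0,u',c')=(0,\ u+u',\ c+c'+p(0,0)u+q(0,0)u')=(0,\ u+u',\ c+c'),$$
so $S$ is a subgroup, and it is normal in $Q$. Since $(a,b,c)(0,u,c')=(a,\ b+u,\ c+c'+q(a,0)u)$, the coset of $(a,b,c)$ is $\{a\}\times(b+U)\times C$. By (13) and $\eta(D_am)\in U$, every generator of $\mathrm{Inn}(Q)$ maps each coset of $S$ to itself. So all $T$, $L$ and $R$ maps of $Q/S$ are trivial, that is, $Q/S$ is commutative and associative, an abelian group. Then $Q/Z(Q)$, a quotient of $Q/S$, is an abelian group, and $Q$ has class $\le2$. By Proposition 2(a), (i) and (ii) hold.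

It remains to show that $\bar{\mathcal X}=\mathcal X/J\mathcal X$ is $0$ in the three cases.

### 6.3. Symmetries in $\mathcal X/J\mathcal X$

**Step 7. Additivity and the three-term relation.** The purpose is to set up the calculus. $\bar{\mathcal X}$ is an $\mathbb F_\ell$-space on which $A$ acts trivially. Write $[m;\delta,n]$ for the class of $m\otimes\delta n$. It is symmetric in $m,n$. We have $[m;D_aD_b,n]=D_a[m;D_b,n]=0$, so $[m;D_a,n]$ is additive in $a$. Since $[rm;\delta,n]=[m;\delta,rn]=r[m;\delta,n]$, and $M$ is generated over $R$ by the $\mathsf T_x,\mathsf L_{x,y}$, the space $\bar{\mathcal X}$ is spanned by the $[m;D_a,n]$ with $m,n\in\{\mathsf T_x,\mathsf L_{x,y}\}$.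

For fixed $m$ put $\alpha_m(x,y,z)=[m;D_z,\mathsf L_{x,y}]$. By (C3), whose first term dies in $\bar{\mathcal X}$,
$$\alpha_m(x,a,b)-\alpha_m(a,x,b)+\alpha_m(a,b,x)=0.\tag{15}$$
Exchanging $x$ and $b$ gives $\alpha_m(b,a,x)-\alpha_m(a,b,x)+\alpha_m(a,x,b)=0$. Adding this to (15),
$$\alpha_m(x,a,b)=-\alpha_m(b,a,x).\tag{16}$$
Now $\alpha_m$ is additive in the third argument, by (16) in the first, and by (15), solved as $\alpha_m(a,x,b)=\alpha_m(x,a,b)+\alpha_m(a,b,x)$, in the second. Writing $-\alpha_m(a,x,b)=\alpha_m(b,x,a)$ by (16), relation (15) becomes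
$$\alpha_m(x,a,b)+\alpha_m(a,b,x)+\alpha_m(b,x,a)=0.\tag{17}$$

**Step 8. Two $\mathsf T$'s: $2K=0$.** Let $K(x;a,y)=[\mathsf T_x;D_a,\mathsf T_y]$. It is symmetric in $x,y$, and $K(x;a,y)=-K(x;y,a)$ by (C2). Alternating these two rules,
$$K(x;a,y)=K(y;a,x)=-K(y;x,a)=-K(a;x,y)=K(a;y,x)=K(x;y,a)=-K(x;a,y).$$
So $2K=0$.

**Step 9. One $\mathsf T$ and one $\mathsf L$: $3G=0$.** Let $G(t;x,a,b)=[\mathsf T_t;D_b,\mathsf L_{x,a}]=[\mathsf L_{x,a};D_b,\mathsf T_t]$. By (C1) and (C2), applied to the second form, $G(t;x,a,t)=0$ and $G$ is antisymmetric in positions $1,4$. By (16) with $m=\mathsf T_t$ it is antisymmetric in positions $2,4$. By Step 7 it is additive in positions $2,3,4$, hence also in position $1$ by the antisymmetry in $1,4$. Put $b=t$ in (15) with $m=\mathsf T_t$: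
$$G(t;x,a,t)-G(t;a,x,t)+G(t;a,t,x)=0.$$
The first two terms vanish, so $G(t;a,t,x)=0$, and by additivity $G$ is antisymmetric in positions $1,3$. The transpositions $(14),(24),(13)$ generate $S_4$, so $G$ is antisymmetric under all of $S_4$. Then in (15) the second term is $-G(t;a,x,b)=G(t;x,a,b)$, and the third, obtained by a $3$-cycle, is $G(t;x,a,b)$. So $3G=0$.

**Step 10. Two $\mathsf L$'s: $3F=0$, and $F$ is antisymmetric.** Let $F(x,y;u,v,a)=[\mathsf L_{x,y};D_a,\mathsf L_{u,v}]$. By Step 7 with $m=\mathsf L_{x,y}$ it is additive in $u,v,a$. Since $F(x,y;u,v,a)=F(u,v;x,y,a)$, it is additive in all five variables. By (16) it is antisymmetric under the exchange $(35)$ of positions. It is invariant under $\sigma=(13)(24)$, so conjugation gives antisymmetry under $(15)$, hence under $\mathrm{Sym}\{1,3,5\}$. And $(24)=\sigma(13)$ gives antisymmetry under $(24)$. So $F$ transforms by the sign character under $\mathrm{Sym}\{1,3,5\}\times\mathrm{Sym}\{2,4\}$.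

Fix $t_1,\dots,t_5\in A$. For $\pi\in S_5$ the value
$$\mathrm{sgn}(\pi)\,F(t_{\pi1},t_{\pi2};t_{\pi3},t_{\pi4},t_{\pi5})$$
depends only on the set $\{\pi2,\pi4\}$, because two permutations with the same such set differ by an element of that subgroup acting on positions. Call it $\gamma_{\{\pi2,\pi4\}}$, written $\gamma_{ij}=\gamma_{ji}$. Relation (17) with $m=\mathsf L_{x,y}$ reads
$$F(x,y;u,v,a)+F(x,y;v,a,u)+F(x,y;a,u,v)=0,$$
and its three terms differ by $3$-cycles, so they carry the same sign. If $x=t_j$ and $y=t_i$, the entry in position $4$ runs over the three remaining indices, so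
$$\sum_{k\ne i,j}\gamma_{ik}=0\qquad\text{for all }i\ne j.$$
Adding $\gamma_{ij}$ to both sides, $\gamma_{ij}=\sum_{k\ne i}\gamma_{ik}$ for every $j\ne i$. The right side does not depend on $j$, so for fixed $i$ all $\gamma_{ij}$ are equal; as $\gamma_{ij}=\gamma_{ji}$, all $\gamma_{ij}$ have one common value $s$. Then $s=4s$, that is, $3s=0$. Thus $3F=0$. Since all $\gamma_{ij}$ coincide, $F$ is antisymmetric under all of $S_5$.

**Step 11. The three cases.** By Step 7, $\bar{\mathcal X}$ is spanned by the values of $K$, $G$, $F$; if $Q$ is commutative, by those of $F$ alone, since all terms with a $\mathsf T$ have been factored out.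

*Case 1.* For $\ell\ge5$ both $2$ and $3$ are invertible in $\mathbb F_\ell$, so $K=G=F=0$.

*Case 2.* Only $F$ occurs and $3$ is invertible, so $F=0$.

*Case 3.* Only $F$ occurs, with values in an $\mathbb F_3$-space. It is additive in each of its five variables and antisymmetric. If two arguments coincide, exchanging them gives $2F=0$, so $F=0$ there. By additivity the values of $F$ are combinations of its values on a generating set of $A$ with at most $4$ elements, and among five arguments from such a set two coincide. So $F=0$.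

In each case $\bar{\mathcal X}=0$, that is, $\mathcal X=J\mathcal X$, and Step 6 gives class $\le2$.

**Step 12. Sharpness.** This step shows that $4$ cannot be replaced by $5$ in case 3. For $k=\mathbb F_3$ and $n=5$, the loop of Theorem A is commutative of bilinear type with abelian $\mathrm{Inn}(Q)$, $A=\mathbb F_3^5$ is generated by $5$ elements, $C\cong\mathbb F_3$ has exponent $3$, and the class is $3$. $\blacksquare$
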